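# Sets of size $q+1$ in a set of size $q^2+q+1$ that never meet in exactly one point

## 1. Stars of pairs, tested for $k=2,3,4$

Let $q>2$ be a prime power and $X$ a set of $q^2+q+1$ points. Consider the $(q+1)$-subsets of $X$, and forbid two members of a family to meet in exactly one point. Meeting in no point is allowed, and so is meeting in two or more. How large can such a family be, and which families are the largest?

The first guess is to fix two points and take all the sets that contain both. Then any two members share at least those two points. That this is the right answer, and the only one, is the conjecture posed in "Perchance to dream . . ." (http://www-groups.mcs.st-andrews.ac.uk/~pjc/talks/lisbon17/dream1.pdf). Let us fix notation and test it.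

Write $k=q+1$, so that $q^2+q+1=k^2-k+1$. Throughout Sections 1 to 4 and 6 to 7, $k$ is an integer, $n=k^2-k+1$ and $|X|=n$. Nothing will use that $k-1$ is a prime power, except where a projective plane is mentioned explicitly.

**Definition.** Let $\mathcal V=\binom Xk$ be the set of all $k$-subsets of $X$. The graph $\Gamma$ has vertex set $\mathcal V$, with $A\sim B$ if and only if $|A\cap B|=1$. An *independent set* is a family $\mathcal F\subseteq\mathcal V$ with no two adjacent members, and $\alpha(\Gamma)$ is the largest size of one. A *clique* is a family of pairwise adjacent members, and $\omega(\Gamma)$ is the largest size of one. The chromatic number $\chi(\Gamma)$ is the least number of independent sets that partition $\mathcal V$. For a pair $P\subset X$, the *star* of $P$ is $\{A\in\mathcal V:P\subseteq A\}$.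

Always $\chi(\Gamma)\ge\omega(\Gamma)$, because the members of a clique lie in different color classes. A star has $\binom{n-2}{k-2}$ members. Since $n-1=k(k-1)$,
$$\binom{n-2}{k-2}=\binom nk\frac{k(k-1)}{n(n-1)}=\frac1n\binom nk. \tag{1}$$
So a star is exactly one $n$-th of all vertices. This neat fraction will return several times.

Take $k=2$, $n=3$. The vertices are the three pairs in a 3-set, any two of which meet in one point, so $\Gamma$ is a triangle. Independent sets have at most one member, and a single pair is its own star. The guess holds for a trivial reason.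

Take $k=3$, $n=7$. A star has $5$ members. Here there is a competitor: choose a triple $T$ and take $T$ together with the four triples inside the 4-set $X\setminus T$. Two triples inside a 4-set meet in two points, and $T$ is disjoint from the others, so the family is independent. It also has $5$ members and it is not a star. This case can be settled completely by hand.

**Proposition 1.** Let $k=3$, $n=7$. The maximum independent sets of $\Gamma$ are exactly the stars and the families $\{T\}\cup\binom{X\setminus T}3$ with $|T|=3$, all of size $5$. Moreover $\chi(\Gamma)=\omega(\Gamma)=7$.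

*Proof.* Let $\mathcal F$ be a nonempty independent family of triples, so distinct members meet in $0$ or $2$ points.

**Step 1: split $\mathcal F$ into classes.** We claim that "equal or meeting in two points" is an equivalence relation on $\mathcal F$. If $|A\cap B|\ge2$ and $|B\cap C|\ge 2$, then $A\cap B$ and $C\cap B$ are two subsets of size at least $2$ in the 3-set $B$, so they share a point. Hence $|A\cap C|\ge1$, and independence gives $|A\cap C|\ge2$. Members of different classes are disjoint, so different classes live on disjoint sets of points.

**Step 2: describe one class.** Either all members contain a common pair, or all lie in one 4-set. Indeed, a class with one or two members has a common pair. Otherwise take two members $xya$ and $xyb$, and suppose some third member does not contain $\{x,y\}$. It meets $xya$ in two points, so it contains exactly one of $x,y$, and therefore $a$. In the same way it contains $b$. So it is $xab$ or $yab$. The three triples found so far have exactly one point in common. If another member contained a point outside $\{x,y,a,b\}$, it would have at most two points inside, and it would have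 to meet each of the three triples in these same two points. That is impossible, because the three triples share only one point. So every member lies in $\{x,y,a,b\}$.

**Step 3: count.** Let a class cover $m$ points. If it has a common pair and $s$ members, then $m=s+2$. If it has no common pair, then $m=4$ and it has at most $4$ members. So the size is at most $1,4,3,4,5$ for $m=3,4,5,6,7$. Size $4$ with $m=4$ occurs only for $\binom S3$ with $|S|=4$, and size $5$ with $m=7$ only for a full star. Three classes would need $9$ points. One class gives at most $5$ members, with equality only for a star. Two classes cover $m_1,m_2\ge3$ points with $m_1+m_2\le7$, so they have at most $1+4=5$ members, with equality only for $\{T\}\cup\binom{X\setminus T}3$. Both kinds of family do have size $5$, so the classification is proved.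

**Step 4: the chromatic number.** The seven lines of a Fano plane on $X$ are triples that pairwise meet in one point, so $\chi\ge\omega\ge7$. Consider the seven families $\{T\}\cup\binom{X\setminus T}3$, where $T$ runs over the lines. A line is not contained in the complement of another line, since lines meet. So each line is in exactly one family. A non-collinear triple lies in as many families as there are lines missing it. Each point is on $3$ lines, each two points are on one line, and no line contains the triple, so this number is $7-3\cdot3+3=1$. The seven families thus partition $\binom X3$, and $\chi=\omega=7$. $\square$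

So for $q=2$ the guess has the right size but is not the only answer, and the strict inequality $\chi>\omega$ fails as well. The hypothesis $q>2$ is necessary, and a proof must notice the difference between $k=3$ and $k\ge4$.

Take $k=4$, $n=13$. A star has $\binom{11}2=55$ members. The relative of the family above is to take two disjoint 6-sets and all 4-subsets of each. Two 4-subsets of a 6-set share at least two points, so this is independent, but it has only $15+15=30$ members. All 4-sets that meet a fixed 4-set $S$ in at least three points form an independent set, since two 3-subsets of $S$ share two points. It has $1+4\cdot9=37$ members. Grouping twelve of the points into six couples and taking unions of two couples gives intersections $0$ and $2$, but only $\binom62=15$ members. The star is ahead of all of these, and the guess looks better than it did for $k=3$.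

The conjecture is true, and this is what we shall prove.

**Theorem 2.** Let $k\ge4$ be an integer and $n=k^2-k+1$. Every independent set $\mathcal F$ of $\Gamma$ satisfies $|\mathcal F|\le\binom{n-2}{k-2}=\frac1n\binom nk$, with equality if and only if $\mathcal F$ is a star. Moreover $\chi(\Gamma)\ge n+1>n\ge\omega(\Gamma)$, and $\omega(\Gamma)=n$ if a projective plane of order $k-1$ exists (in particular if $k-1$ is a prime power).

With $k=q+1$ this covers every prime power $q>2$. It holds for all integers $q\ge3$, whether or not a projective plane of order $q$ exists.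

## 2. Averaging over projective planes gives the bound and no more

Recall that a projective plane of order $k-1$ consists of $n=k^2-k+1$ points and $n$ lines, where each line has $k$ points and any two lines meet in exactly one point. For $k=3$ it is the Fano plane. It exists whenever $k-1$ is a prime power. If its point set is $X$, its set of lines $\mathcal L$ is a clique of size $n$ in $\Gamma$.

This suggests a short argument. Let $\mathcal F$ be independent. For each permutation $\sigma$ of $X$, the moved plane $\sigma\mathcal L$ is again a clique, so it contains at most one member of $\mathcal F$. Sum over all $n!$ permutations. For a given $A\in\mathcal F$ and a given line $L$, there are $k!\,(n-k)!$ permutations with $\sigma L=A$. Therefore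
$$|\mathcal F|\cdot n\cdot k!\,(n-k)!\le n!,\qquad\text{that is,}\qquad |\mathcal F|\le\frac1n\binom nk.$$
So when a plane exists, the bound is immediate.

Now suppose equality holds. We learn that every plane $\sigma\mathcal L$ contains exactly one member of $\mathcal F$, and nothing else. This cannot be enough in itself to conclude that $\mathcal F$ is a star. For $k=3$ the family $\{T\}\cup\binom{X\setminus T}3$ has size $5$, so it attains equality and meets every Fano plane on $X$ in exactly one triple. We need a proof of the bound whose equality case tells us more, and that "more" must be turned into "star" by a step that breaks for $k=3$.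

The plan is to prove the bound again with eigenvalues. In case of equality the indicator function of $\mathcal F$ must lie in a specific eigenspace, and that eigenspace turns out to consist of functions of a very simple kind: $A\mapsto\sum_{\{x,y\}\subseteq A}w(xy)$ for some weight $w$ on pairs. Then we solve for $w$.

## 3. Harmonic functions and the spectrum of $\Gamma$

Let $k\ge3$ in this section, until $k\ge4$ is imposed. Put
$$N:=n-k=(k-1)^2,\qquad\text{so}\qquad N-k+1=(k-1)(k-2),\quad N-1=k(k-2),$$
and let $M$ be the adjacency matrix of $\Gamma$. It acts on $\mathbb R^{\mathcal V}$, the functions on $k$-sets, by $(Mg)(A)=\sum_{B:|A\cap B|=1}g(B)$. It is symmetric, so $\mathbb R^{\mathcal V}$ is the orthogonal direct sum of its eigenspaces. Binomial coefficients with lower entry $-1$ are $0$.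

**Definition.** For $0\le j\le k$ let $\mathrm{Harm}_j$ be the space of functions $h:\binom Xj\to\mathbb R$ such that $\sum_{J\supset I,\,|J|=j}h(J)=0$ for every $(j-1)$-set $I\subset X$ (no condition if $j=0$). For $h\in\mathrm{Harm}_j$ and $|A|\ge j$ put $\hat h(A)=\sum_{J\subseteq A,\,|J|=j}h(J)$. Let $V_j\subseteq\mathbb R^{\mathcal V}$ be the space of the functions $\hat h$ restricted to $k$-sets, $h\in\mathrm{Harm}_j$.

For example, $V_0$ is the space of constants. A function $h$ on points is in $\mathrm{Harm}_1$ if and only if its values sum to $0$. For four points $a,b,c,d$, the function with $h(ac)=h(bd)=1$, $h(ad)=h(bc)=-1$ and $h=0$ on all other pairs is in $\mathrm{Harm}_2$: at each of the four points one $+1$ and one $-1$ cancel.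

**Lemma 3.** $\mathbb R^{\mathcal V}=V_0+V_1+\dots+V_k$.

*Proof.* We show by induction on $i$ that every function on $i$-sets is a sum of functions $\hat h$ (evaluated on $i$-sets) with $h\in\mathrm{Harm}_j$, $j\le i$. The case $i=k$ is the lemma, and $i=0$ is clear. For $i\ge1$ let $U$ map functions on $(i-1)$-sets to functions on $i$-sets by $(Ug)(A)=\sum_{x\in A}g(A\setminus x)$. Its transpose is $(U^Tg)(I)=\sum_{J\supset I,\,|J|=i}g(J)$, so $\ker U^T=\mathrm{Harm}_i$. By linear algebra, $\mathbb R^{\binom Xi}=\operatorname{im}U\oplus\ker U^T$. The second summand consists of functions $h=\hat h$ with $h\in\mathrm{Harm}_i$. For the first, if $h\in\mathrm{Harm}_j$ with $j\le i-1$, then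
$$(U\hat h)(A)=\sum_{x\in A}\ \sum_{J\subseteq A\setminus x}h(J)=(i-j)\,\hat h(A),$$
because each $j$-set $J\subseteq A$ avoids exactly $i-j$ of the points $x\in A$. By induction the functions $\hat h$ with $j\le i-1$ span all functions on $(i-1)$-sets, so their images $(i-j)\hat h$ span $\operatorname{im}U$. $\square$

**Lemma 4.** Every $g\in V_j$ satisfies $Mg=\theta_jg$, where $\theta_0=k\binom N{k-1}$ and, for $1\le j\le k$,
$$\theta_j=(-1)^{j-1}\Big[j\binom{N-j}{k-j}-(k-j)\binom{N-j}{k-j-1}\Big].$$

*Proof.* For $j=0$, $\theta_0$ is the degree of $\Gamma$: choose one point of $A$ and $k-1$ points outside. Let $j\ge1$, $h\in\mathrm{Harm}_j$ and $A\in\mathcal V$.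

**Step 1: reduce sums of $h$ to $\hat h(A)$.** Put $H_s=\sum_{|J\cap A|=s}h(J)$, so $H_j=\hat h(A)$. Let $0\le s\le j-1$ and add the harmonicity conditions for all $(j-1)$-sets $I$ with $|I\cap A|=s$. A $j$-set $J$ occurs once for each point whose removal leaves a set meeting $A$ in $s$ points. If $|J\cap A|=s$, one removes a point outside $A$, in $j-s$ ways. If $|J\cap A|=s+1$, one removes a point of $A$, in $s+1$ ways. No other $J$ occurs. Hence
$$(j-s)H_s+(s+1)H_{s+1}=0\qquad(0\le s\le j-1).$$
Since $\binom js=\frac{s+1}{j-s}\binom j{s+1}$, descending from $s=j$ gives $H_s=(-1)^{j-s}\binom jsH_j$. In particular $H_0=(-1)^jH_j$ and $H_1=(-1)^{j-1}jH_j$.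

**Step 2: compute $M\hat h$.** Exchanging the sums,
$$(M\hat h)(A)=\sum_Jh(J)\cdot\#\{B\supseteq J:\ |B|=k,\ |A\cap B|=1\}.$$
If $|J\cap A|=0$, choose the point of $A\cap B$ and then $k-1-j$ further points among the $N-j$ points outside $A\cup J$: the count is $k\binom{N-j}{k-1-j}$. If $|J\cap A|=1$, then $J$ has $j-1$ points outside $A$, and $B$ needs $k-j$ more among $N-j+1$: the count is $\binom{N-j+1}{k-j}$. If $|J\cap A|\ge2$, the count is $0$. So $(M\hat h)(A)=\theta_j\hat h(A)$ with
$$\theta_j=(-1)^jk\binom{N-j}{k-j-1}+(-1)^{j-1}j\binom{N-j+1}{k-j}.$$
Pascal's rule $\binom{N-j+1}{k-j}=\binom{N-j}{k-j}+\binom{N-j}{k-j-1}$ turns this into the stated formula. $\square$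

Next we need the sizes of these numbers. Put
$$c=\binom{N-2}{k-2},\qquad \lambda=\frac k{k-1}\,c .$$

**Lemma 5.** Let $k\ge3$. Then $\theta_1=\theta_2=-\lambda$ and $\theta_0=(n-1)\lambda$. If $k\ge4$, then $|\theta_j|<\lambda$ for $3\le j\le k$.

*Proof.*

**Step 1: a common factor.** From $b\binom ab=(a-b+1)\binom a{b-1}$ with $a=N-j$, $b=k-j$ we get $(N-k+1)\binom{N-j}{k-j-1}=(k-j)\binom{N-j}{k-j}$. As $N-k+1=(k-1)(k-2)$, for $1\le j\le k$
$$\theta_j=(-1)^{j-1}b_j\binom{N-j}{k-j},\qquad b_j=j-\frac{(k-j)^2}{(k-1)(k-2)}. \tag{2}$$

**Step 2: the cases $j=2,1,0$.** First, $b_2=2-\frac{k-2}{k-1}=\frac k{k-1}$, so $\theta_2=-\frac k{k-1}c=-\lambda$. Second, $b_1=1-\frac{k-1}{k-2}=-\frac1{k-2}$ and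
$$\binom{N-1}{k-1}=\frac{N-1}{k-1}\,c=\frac{k(k-2)}{k-1}\,c,$$
so $\theta_1=-\frac k{k-1}c=-\lambda$. Third,
$$\binom N{k-1}=\frac N{N-k+1}\binom{N-1}{k-1}=\frac{k-1}{k-2}\cdot\frac{k(k-2)}{k-1}\,c=kc,$$
so $\theta_0=k^2c=k(k-1)\lambda=(n-1)\lambda$.

**Step 3: the cases $3\le j\le k$, with $k\ge4$.** Here $(k-j)^2\le(k-3)^2<(k-1)(k-2)$, so $0<b_j\le j$ and $|\theta_j|\le m_j:=j\binom{N-j}{k-j}$. We show that $m_3<\lambda$ and that $m_j$ decreases. Since $c=\frac{N-2}{k-2}\binom{N-3}{k-3}$,
$$m_3=\frac{3(k-2)}{N-2}\,c\le c<\lambda,$$
because $(N-2)-3(k-2)=k^2-5k+5>0$ for $k\ge4$ (the value is $1$ at $k=4$, and the expression increases from there). For $3\le j\le k-1$,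
$$\frac{m_{j+1}}{m_j}=\frac{j+1}j\cdot\frac{k-j}{N-j}\le\frac43\cdot\frac{k-3}{N-3}\le\frac23 .$$
The first inequality uses $N\ge k$, which makes $\frac{k-j}{N-j}$ non-increasing in $j$. The second uses $(N-3)-2(k-3)=(k-2)^2\ge0$. Hence $m_j\le m_3<\lambda$ for all $3\le j\le k$. $\square$

As a check, let $k=4$, $n=13$. Then $N=9$, $c=\binom72=21$, $\lambda=28$, and (2) gives $\theta_0=336$, $\theta_1=\theta_2=-28$, $\theta_3=\frac{17}6\cdot6=17$, $\theta_4=-4$. For $k=3$, $n=7$ we have $N=4$, $c=2$, $\lambda=3$, and the eigenvalues are $\theta_0=18$, $\theta_1=\theta_2=-3$, $\theta_3=3$. So for $k=3$ the inequality of Step 3 fails, but only just: $|\theta_3|=\lambda$.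

**Consequence for the eigenspaces ($k\ge4$).** Each $V_j$ lies in the eigenspace of $\theta_j$, and the $V_j$ together span $\mathbb R^{\mathcal V}$. If $Mg=\theta g$, write $g=\sum_jg_j$ with $g_j\in V_j$ and group the terms with equal $\theta_j$. Since eigenspaces of distinct eigenvalues are independent, only the group with $\theta_j=\theta$ survives. So each eigenspace is the sum of the $V_j$ with that eigenvalue. As $\theta_0=(n-1)\lambda>\lambda\ge|\theta_j|$ for $j\ge1$, the $\theta_0$-eigenspace is $V_0$, the constants. By symmetry of $M$, all $V_j$ with $j\ge1$ are orthogonal to the constant function $\mathbf 1$. Therefore, on $\mathbf 1^\perp$: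
$$\begin{gathered}\text{all eigenvalues lie in }[-\lambda,\lambda);\quad\text{the eigenspace of }-\lambda\text{ is exactly }V_1+V_2;\\ \text{all other eigenvalues have absolute value}<\lambda.\end{gathered} \tag{3}$$

## 4. The ratio bound, and pair weights in case of equality

**Definition.** For a weight $w$ on pairs of $X$ and $S\subseteq X$ write $w(S)=\sum_{\{x,y\}\subseteq S}w(xy)$. A function $f:\mathcal V\to\mathbb R$ has *degree $\le2$* if there is a pair weight $w$ with $f(A)=w(A)$ for all $A\in\mathcal V$.

Such functions form a vector space. The indicator of the star of $P$ has degree $\le2$: put weight $1$ on $P$ and $0$ on all other pairs. Constants have degree $\le2$, with $w$ constant equal to the given value divided by $\binom k2$. For a function $h$ on points,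
$$\sum_{x\in A}h(x)=\sum_{\{x,y\}\subseteq A}\frac{h(x)+h(y)}{k-1},$$
because each $x\in A$ lies in $k-1$ pairs of $A$, so this has degree $\le2$ too. Hence every function in $V_0+V_1+V_2$ has degree $\le2$.

**Lemma 6.** Let $k\ge4$, $n=k^2-k+1$, and let $\mathcal F$ be an independent set of $\Gamma$. Then $|\mathcal F|\le\frac1n\binom nk$. If equality holds, then $1_{\mathcal F}$ has degree $\le2$.

*Proof.* We may assume $\mathcal F\ne\emptyset$. Let $f=1_{\mathcal F}$, $\mu=|\mathcal F|/|\mathcal V|>0$, and write $f=\mu\mathbf 1+f'$ with $f'\perp\mathbf 1$. Then $\|f'\|^2=\|f\|^2-\mu^2|\mathcal V|=|\mathcal V|\mu(1-\mu)$. Independence says $\langle f,Mf\rangle=0$, since this is the number of ordered adjacent pairs in $\mathcal F$. So by (3)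
$$0=\langle f,Mf\rangle=\theta_0\mu^2|\mathcal V|+\langle f',Mf'\rangle\ge(n-1)\lambda\mu^2|\mathcal V|-\lambda|\mathcal V|\mu(1-\mu).$$
Divide by $\lambda\mu|\mathcal V|$: $(n-1)\mu\le1-\mu$, that is, $\mu\le\frac1n$.

If $\mu=\frac1n$, the inequality is an equality, so $\langle f',Mf'\rangle=-\lambda\|f'\|^2$. Decompose $f'=\sum_\theta f'_\theta$ into eigenvectors of $M$. Then $\sum_\theta(\theta+\lambda)\|f'_\theta\|^2=0$ with all $\theta+\lambda\ge0$, so only $\theta=-\lambda$ occurs. By (3), $f'\in V_1+V_2$, so $f\in V_0+V_1+V_2$. $\square$

So we now know that the indicator of a maximum family is given by a pair weight. For $k=3$ this is still not enough. The indicator of $\{T\}\cup\binom{X\setminus T}3$ is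
$$A\ \longmapsto\ 1-\tfrac12\,\#\{\text{pairs in }A\text{ with one point in }T\text{ and one outside}\},$$
since a triple with $i$ points in $T$ has $i(3-i)\in\{0,2\}$ such pairs. This is a function of degree $\le2$. The last step must therefore use the independence of $\mathcal F$ once more, together with the fact that for $k\ge4$ there is more room: $n\ge3k$, whereas $7<9$.

## 5. Solving for the weight when $n\ge3k$

Choose one member $A\in\mathcal F$ and look at everything from $A$. Every $k$-set that meets $A$ in a single point is not in $\mathcal F$, so $w$ sums to $0$ on it. There is one such set for every $z\in A$ and every $(k-1)$-set outside $A$. This is a large linear system, and it determines almost all of $w$. In this section $n$ and $k$ are independent of each other.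

**Proposition 7.** Let $k\ge3$ and $n\ge3k$ be arbitrary integers, $|X|=n$, and let $\emptyset\ne\mathcal F\subseteq\binom Xk$ have no two members meeting in exactly one point. If $f=1_{\mathcal F}$ has degree $\le2$, then $\mathcal F$ is a star.

*Proof.* Let $f(B)=w(B)$ for all $k$-sets $B$. Fix $A\in\mathcal F$, let $Y=X\setminus A$ and $N=|Y|=n-k\ge2k$. For a function $v$ on points write $v(S)=\sum_{s\in S}v(s)$.

**Step 0: a pair weight on $Y$ is determined by its sums over $(k-1)$-sets.** We claim: if $d$ is a weight on pairs of $Y$ with $d(Q)=0$ for all $(k-1)$-subsets $Q\subseteq Y$, then $d=0$.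

Let $a,b,p,r\in Y$ be distinct and choose $R\subset Y\setminus\{a,b,p,r\}$ with $|R|=k-3$, which is possible as $N\ge k+1$. Consider
$$d(R\cup ap)-d(R\cup bp)-d(R\cup ar)+d(R\cup br)=0 .$$
Each term splits as $d(R\cup xy)=d(R)+\sum_{s\in R}\big(d(xs)+d(ys)\big)+d(xy)$. In the signed sum the contributions $d(R)$ cancel, and so do the contributions of each of $a,b,p,r$ with $R$, since each of these points occurs once with each sign. What remains is $d(ap)-d(bp)=d(ar)-d(br)$. So, for fixed $a,b$, the number $\gamma=d(ap)-d(bp)$ does not depend on $p\ne a,b$. Now take a $(k-1)$-set $Q\subset Y$ with $a\in Q$, $b\notin Q$. Then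
$$0=d(Q)-d\big((Q\setminus a)\cup b\big)=\sum_{p\in Q\setminus a}\big(d(ap)-d(bp)\big)=(k-2)\gamma,$$
so $\gamma=0$. Hence $d(ap)=d(bp)$ for all distinct $a,b,p$: pairs sharing a point have equal weight. Any two pairs are joined by a chain of pairs in which consecutive ones share a point, so $d$ is constant. This constant times $\binom{k-1}2\ge1$ is $0$, so $d=0$.

**Step 1: express $w$ outside $A$ by one function $u$ on $Y$.** Let $z\in A$. For every $(k-1)$-set $Q\subseteq Y$, the set $Q\cup\{z\}$ meets $A\in\mathcal F$ in exactly one point, so it is not in $\mathcal F$. Each $q\in Q$ lies in $k-2$ pairs of $Q$, so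
$$0=w(Q)+\sum_{q\in Q}w(zq)=\sum_{\{q,q'\}\subseteq Q}\Big[w(qq')+\frac{w(zq)+w(zq')}{k-2}\Big].$$
The bracket is a pair weight on $Y$ with zero sum on every $(k-1)$-set. By Step 0 it vanishes:
$$w(qq')=-\frac{w(zq)+w(zq')}{k-2}\qquad(z\in A,\ q\ne q'\in Y).$$
The left side does not involve $z$. So for $z,z'\in A$ the function $e(q)=w(zq)-w(z'q)$ satisfies $e(q)+e(q')=0$ for all distinct $q,q'\in Y$. As $|Y|\ge3$, take three distinct points: $e(q)=-e(q')=e(q'')=-e(q)$, so $e=0$. Thus there is $u:Y\to\mathbb R$ with
$$w(zq)=u(q),\qquad w(qq')=-\frac{u(q)+u(q')}{k-2}\qquad(z\in A;\ q\ne q'\in Y). \tag{4}$$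
For a $k$-set $Q\subseteq Y$ each point lies in $k-1$ pairs, so
$$f(Q)=w(Q)=v(Q)\qquad\text{with}\qquad v:=-\frac{k-1}{k-2}\,u. \tag{5}$$

**Step 2: no member of $\mathcal F$ is contained in $Y$.** Here we use the room. Suppose $Q\in\mathcal F$ and $Q\subseteq Y$. Then $|Y\setminus Q|=N-k\ge k$. For $q\in Q$ and any $(k-1)$-set $R\subseteq Y\setminus Q$, the $k$-set $R\cup\{q\}\subseteq Y$ meets $Q$ in one point, so it is not in $\mathcal F$, and (5) gives $v(q)+v(R)=0$. Hence $v$ is constant on $Q$. Since $v(Q)=f(Q)=1$, this constant is $\frac1k$, and $v(R)=-\frac1k$ for all $(k-1)$-sets $R\subseteq Y\setminus Q$. Because $|Y\setminus Q|\ge k$, for any two points of $Y\setminus Q$ we can find two $(k-1)$-sets $R$ that differ just by exchanging these points. So $v$ is constant on $Y\setminus Q$, equal to $-\frac1{k(k-1)}$. Now take $q\in Q$ and $r\in Y\setminus Q$. By (5),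
$$f\big((Q\setminus q)\cup r\big)=\frac{k-1}k-\frac1{k(k-1)}=\frac{(k-1)^2-1}{k(k-1)}=\frac{k-2}{k-1},$$
which is neither $0$ nor $1$, as $k\ge3$. But $f$ is an indicator function, a contradiction.

**Step 3: all the weight sits on one pair inside $A$.** By Step 2 and (5), $v(Q)=0$ for all $k$-sets $Q\subseteq Y$. As $|Y|>k$, exchanging single points shows that $v$ is constant, and then $v=0$. Hence $u=0$, and by (4) $w$ vanishes on every pair not contained in $A$. So
$$f(B)=w(A\cap B)\qquad\text{for every }k\text{-set }B.$$
For a pair $P\subseteq A$, let $B$ be $P$ together with $k-2$ points of $Y$. Then $w(P)=f(B)\in\{0,1\}$. Since $\sum_{P\subseteq A}w(P)=f(A)=1$, exactly one pair $P_0\subseteq A$ has weight $1$ and all other pairs have weight $0$. So $f(B)=1$ if and only if $P_0\subseteq B$, and $\mathcal F$ is the star of $P_0$. $\square$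

## 6. Proof of Theorem 2, with the chromatic and clique numbers

Let $k\ge4$ and $n=k^2-k+1$.

**Step 1: maximum independent sets.** Lemma 6 gives the bound, which equals $\binom{n-2}{k-2}$ by (1). Stars are independent of exactly this size. If $\mathcal F$ attains the bound, its indicator has degree $\le2$ by Lemma 6. Since $n-3k=k^2-4k+1=k(k-4)+1>0$, Proposition 7 applies and $\mathcal F$ is a star.

**Step 2: $\chi(\Gamma)\ge n+1$.** Since $\alpha(\Gamma)=|\mathcal V|/n$, a proper coloring with at most $n$ colors would have exactly $n$ classes, all of maximum size. So it would partition $\mathcal V$ into $n\ge2$ stars of distinct pairs. But for pairs $P\ne P'$ we have $|P\cup P'|\le4\le k$, so some $k$-set contains both and the two stars are not disjoint. This is a contradiction.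

**Step 3: $\omega(\Gamma)\le n$.** Let $A_1,\dots,A_m$ be a clique and $W$ its $n\times m$ incidence matrix, with rows indexed by points and columns by the sets. The entries of $W^TW$ are $|A_i\cap A_j|$, so $W^TW=(k-1)I+J$, where $J$ is the all-one matrix. This is positive definite, hence of rank $m$, and the rank of $W$ is at most $n$. So $m\le n$. If there is a projective plane of order $k-1$, its lines on $X$ form a clique of size $n$, so $\omega(\Gamma)=n$. This completes the proof of Theorem 2. $\blacksquare$

## 7. Two families with no cross-intersection of size one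

So far the absolute values in (3) have not been needed, only the lower bound $-\lambda$ and its eigenspace. With the absolute values we obtain a statement about two families.

**Theorem 8.** Let $k\ge4$, $n=k^2-k+1$, and let $\mathcal F,\mathcal G\subseteq\binom Xk$ satisfy $|A\cap B|\ne1$ for all $A\in\mathcal F$, $B\in\mathcal G$. Then $|\mathcal F||\mathcal G|\le\binom{n-2}{k-2}^2$, with equality if and only if $\mathcal F=\mathcal G$ is a star.

*Proof.* If one family is empty, the product is $0$ and the inequality is strict. So let both be nonempty.

**Step 1: the bound.** Write $1_{\mathcal F}=\alpha\mathbf 1+f'$ and $1_{\mathcal G}=\beta\mathbf 1+g'$ with $f',g'\perp\mathbf 1$. As before, $\|f'\|^2=|\mathcal V|\alpha(1-\alpha)$ and $\|g'\|^2=|\mathcal V|\beta(1-\beta)$. By (3), $\|Mg'\|\le\lambda\|g'\|$, so Cauchy–Schwarz gives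
$$0=\langle1_{\mathcal F},M1_{\mathcal G}\rangle=(n-1)\lambda\alpha\beta|\mathcal V|+\langle f',Mg'\rangle\ge(n-1)\lambda\alpha\beta|\mathcal V|-\lambda\|f'\|\|g'\|.$$
Dividing by $\lambda|\mathcal V|\sqrt{\alpha\beta}$,
$$(n-1)\sqrt{\alpha\beta}\le\sqrt{(1-\alpha)(1-\beta)}\le1-\sqrt{\alpha\beta}. \tag{6}$$
The last step holds because $(1-\alpha)(1-\beta)=1-(\alpha+\beta)+\alpha\beta\le\big(1-\sqrt{\alpha\beta}\big)^2$, by $\alpha+\beta\ge2\sqrt{\alpha\beta}$. So $\sqrt{\alpha\beta}\le\frac1n$, which by (1) is the bound.

**Step 2: equality forces $\mathcal F=\mathcal G$.** Let $\sqrt{\alpha\beta}=\frac1n$. Then both inequalities in (6) are equalities. The second gives $\alpha+\beta=2\sqrt{\alpha\beta}$, so $\alpha=\beta=\frac1n$. In particular $f',g'\ne0$ and $\|f'\|=\|g'\|$. The first gives $-\langle f',Mg'\rangle=\lambda\|f'\|\|g'\|$. In the chain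
$$-\langle f',Mg'\rangle\le\|f'\|\,\|Mg'\|\le\lambda\|f'\|\|g'\|$$
everything is then an equality. So $f'$ is a positive multiple of $-Mg'$, and $\|Mg'\|=\lambda\|g'\|$. Decompose $g'=\sum_\theta g'_\theta$ into eigenvectors: $\sum_\theta(\lambda^2-\theta^2)\|g'_\theta\|^2=0$. By (3), $\lambda^2-\theta^2>0$ for every eigenvalue on $\mathbf 1^\perp$ other than $-\lambda$, so $Mg'=-\lambda g'$. Hence $f'$ is a positive multiple of $g'$, and equal norms give $f'=g'$. As $\alpha=\beta$, it follows that $\mathcal F=\mathcal G$.

**Step 3: conclusion.** Now $\mathcal F=\mathcal G$ is an independent set of size $\binom{n-2}{k-2}$, so it is a star by Theorem 2. Conversely, if $\mathcal F=\mathcal G$ is a star, any two members share two points and the product is $\binom{n-2}{k-2}^2$. $\square$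

## 8. The bound $n\ge3k$ cannot be lowered for $k=3$

Proposition 7 requires $n\ge9$ when $k=3$. For $n=8$ it is false. Partition $X=S\cup S'$ into two 4-sets and let $\mathcal F=\binom S3\cup\binom{S'}3$. Distinct triples inside one 4-set meet in two points, and triples from different 4-sets are disjoint, so no two members meet in exactly one point. The family is not a star. Its indicator is
$$A\ \longmapsto\ 1-\tfrac12\,\#\{\text{pairs in }A\text{ meeting both }S\text{ and }S'\},$$
because a triple with $i$ points in $S$ has $i(3-i)$ such pairs, which is $0$ for $i=0,3$ and $2$ for $i=1,2$. So it has degree $\le2$.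

It is instructive to see which line of the proof fails. Let $S=\{a,b,c,d\}$, $S'=\{1,2,3,4\}$, $A=abc$, so $Y=\{d,1,2,3,4\}$ and $N=5\ge k+1$. Steps 0 and 1 go through. In Step 2 take $Q=123$. Now $Y\setminus Q=\{d,4\}$ has only two points, so there is a single set $R$ of size $k-1=2$. We get $v(1)=v(2)=v(3)=\frac13$ and $v(d)+v(4)=-\frac13$, but no second $R$ to exchange with. Indeed $f(124)=1$ and (5) force $v(4)=\frac13$, so $v(d)=-\frac23$. With these values $v$ gives $1$ on triples inside $S'$ and $0$ on triples containing $d$ and two points of $S'$, as it should.
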